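# Singular irregular vertex operators as values of one polynomial family

## 1. A level-two computation in rank one

Let $L_n$ ($n\in\mathbb Z$) generate the Virasoro algebra,
$$[L_m,L_n]=(m-n)L_{m+n}+\tfrac{c}{12}(m^3-m)\delta_{m+n,0},\qquad c=13-6\left(t+\tfrac1t\right).$$
Take a vector $|\Lambda\rangle$ with $L_1|\Lambda\rangle=\Lambda_1|\Lambda\rangle$, $\Lambda_1\ne0$, and $L_n|\Lambda\rangle=0$ for $n\ge2$. Nothing is imposed on $L_0$. Let $M$ be the module it generates freely, with basis $L_{-\lambda}L_0^k|\Lambda\rangle$, where $\lambda$ is a partition, $k\ge0$ and $L_{-\lambda}=L_{-\lambda_1}L_{-\lambda_2}\cdots$. We look at operators $\Phi(z)$ with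
$$[L_n,\Phi(z)]=z^n\big(z\partial_z+(n+1)\Delta\big)\Phi(z),\qquad \Phi(z)|\Lambda\rangle=z^\alpha e^{\beta z^{-1/2}}\big(|\Lambda\rangle+v_1z^{1/2}+v_2z+\cdots\big).$$

Now let $\Delta=\Delta_{2,1}=\frac{3t-2}4$. In the Verma module of this weight, $\chi=(L_{-1}^2-tL_{-2})|\Delta\rangle$ is killed by all $L_n$, $n\ge1$. Indeed $L_1\chi=(4\Delta+2-3t)L_{-1}|\Delta\rangle=0$ and $L_2\chi=\big(6\Delta-t(4\Delta+\frac c2)\big)|\Delta\rangle=\big(\frac{9t}2-3-t(\frac92-\frac3t)\big)|\Delta\rangle=0$, and $L_1,L_2$ generate the rest. Translate $\chi$ into a condition on $\Phi$ by $L_{-1}\mapsto\partial_z$ and $L_{-2}\cdot\Phi=T_-\Phi+\Phi T_+$, where $T_-=\sum_{n\le-2}L_nz^{-n-2}$ and $T_+=\sum_{n\ge-1}L_nz^{-n-2}$: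
$$\partial_z^2\Phi-t\,(T_-\Phi+\Phi T_+)=0 .$$

Apply this to $|\Lambda\rangle$. Put $u=\Phi|\Lambda\rangle$. Since $\Phi L_{-1}=L_{-1}\Phi-\partial\Phi$ and $\Phi L_0=L_0\Phi-(z\partial+\Delta)\Phi$,
$$\partial^2u-t\Big[T_-u+z^{-1}(L_{-1}u-\partial u)+z^{-2}(L_0u-z\partial u-\Delta u)+z^{-3}\Lambda_1u\Big]=0 .$$
Let $\pi$ take the coefficient of $|\Lambda\rangle$. For $n\ge1$, $\pi(L_{-n}v)=0$, since sorting negative modes only produces negative modes. Also $\pi(L_0v)=0$, because $L_0L_{-\lambda}L_0^k|\Lambda\rangle=L_{-\lambda}(L_0+|\lambda|)L_0^k|\Lambda\rangle$ with $|\lambda|=\sum\lambda_i$. So $f=\pi(u)$ satisfies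
$$f''+\frac{2t}{z}f'+\frac{t\Delta}{z^2}f-\frac{t\Lambda_1}{z^3}f=0 .$$
With $f=z^\alpha e^{\beta z^{-1/2}}(1+c_1z^{1/2}+\cdots)$ we have $f'/f=-\frac\beta2z^{-3/2}+\alpha z^{-1}+\frac{c_1}2z^{-1/2}+\cdots$, and $f''/f=(f'/f)^2+(f'/f)'$. The orders $z^{-3},z^{-5/2},z^{-2}$ give
$$\tfrac{\beta^2}4=t\Lambda_1,\qquad \beta\left(\tfrac34-t-\alpha\right)=0,\qquad \alpha^2-\alpha-\tfrac{\beta c_1}2+2t\alpha+t\Delta=0 .$$
Hence there are two solutions, $\beta=\pm2\sqrt{t\Lambda_1}$, both with $\alpha=\frac34-t$, and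
$$c_1=\frac2\beta\Big(-\tfrac{t^2}4+\tfrac t2-\tfrac3{16}\Big)=-\frac{(2t-1)(2t-3)}{8\beta}.$$

The substitution $t\to1/t$ leaves $c$ unchanged and gives a second family at weight $\Delta_{1,2}=\frac{3/t-2}4$. A third, trivial, case is $\Delta_{1,1}=0$ with $\chi=L_{-1}|0\rangle$: there $\partial\Phi=0$, so $\alpha=\beta=0$. Collect the values of $(\Delta,\ \beta^2/\Lambda_1,\ \alpha)$:
$$(1,1):\ (0,0,0);\qquad(2,1):\ \left(\tfrac{3t-2}4,\,4t,\,\tfrac34-t\right);\qquad(1,2):\ \left(\tfrac{3/t-2}4,\,\tfrac4t,\,\tfrac34-\tfrac1t\right).$$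
Try $\alpha=A+B\Delta+C\beta^2/\Lambda_1$ with constants independent of $t$. The first point gives $A=0$. The second gives $\frac34=-\frac B2$ and $-1=\frac34B+4C$, so $B=-\frac32$, $C=\frac1{32}$. The third point then fits:
$$\alpha=-\frac32\,\Delta+\frac1{32}\,\frac{\beta^2}{\Lambda_1}.$$

At level $pq$ there is a singular vector at a weight $\Delta_{p,q}$, and a condition on $\Phi$ of order $pq$. Does one polynomial formula in $c,\Delta,\beta,\Lambda_1^{\pm1}$ give $\alpha$ at all solutions, for all $p,q$? And $c_1$, and all further coefficients? For $c_1$ the small case looks less friendly. There is a $\beta$ in the denominator; using $\beta^2=4t\Lambda_1$ it can be moved, $c_1=-\frac{(2t-1)(2t-3)}{32\,t\Lambda_1}\beta$, but one point does not tell us which rewriting is the right one.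

## 2. Irregular modules, singular operators, and the theorem

The setting follows arXiv:1804.04782. Throughout, $t$ is an indeterminate or a nonzero complex number.

**Definition 1 (irregular module).** Fix a positive integer $r$ and $\Lambda=(\Lambda_r,\dots,\Lambda_{2r-1})$ with $\Lambda_{2r-1}\ne0$; put $\Lambda_n=0$ for $n\ge2r$. $M=M_\Lambda$ is the module induced from the one-dimensional representation $\mathbb C|\Lambda\rangle$ of the subalgebra spanned by the $L_n$ ($n\ge r$) and the central element, with $L_n|\Lambda\rangle=\Lambda_n|\Lambda\rangle$.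

By PBW, $M$ has the basis $L_{-\lambda}L_0^{k_0}\cdots L_{r-1}^{k_{r-1}}|\Lambda\rangle$, written $L_\lambda|\Lambda\rangle$. Section 1 was $r=1$. For $r=2$ one prescribes $\Lambda_2,\Lambda_3$, and the free modes are $L_1,L_0,L_{-1},\dots$. We write $\pi:M\to\mathbb C$ for the coefficient of $|\Lambda\rangle$.

Put $x=z^{1/2}$ and let $E=z^\alpha\exp(\sum_{k=1}^{2r-1}\beta_kz^{-k/2})$ be a formal symbol with the evident derivative. Let $V_E=E\cdot M((x))$: each power of $x$ has its coefficient in $M$. The $L_n$ and $\pi$ act coefficientwise. Put $D_n=z^n(z\partial_z+(n+1)\Delta)$.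

**Definition 2 (irregular vertex operator).** $\Phi(z)=\Phi^\Delta_{\Lambda,\Lambda}(\alpha,\beta,c_\phi;z)$ is a linear operator on a completion of $M$ such that

(i) $[L_n,\Phi(z)]=D_n\Phi(z)$ for all $n\in\mathbb Z$;

(ii) $\Phi(z)|\Lambda\rangle=E\sum_{m\ge0}v_mz^{m/2}$, with $v_0=|\Lambda\rangle$ and $v_m=\sum_\lambda c^{(m)}_\lambda L_\lambda|\Lambda\rangle\in M$.

By (ii), $\Phi|\Lambda\rangle\in V_E$, and by (i), $\Phi L_n=(L_n-D_n)\Phi$. So $\Phi$ is a linear map $M\to V_E$, and this is how "operator on a completion" is understood. The conditions leave free some constants $c_\phi=(c_\phi^{(k)})_{k\ge1}$; Lemma 1 identifies them as the coefficients $c^{(k)}_\emptyset$ of $|\Lambda\rangle$ in $v_k$. *Example, $r=1$.* Try $v_1=c^{(1)}_\emptyset|\Lambda\rangle+aL_0|\Lambda\rangle$. Condition (i) with $n=1$ says $(L_1-\Lambda_1)u=D_1u$; at order $x$ this is $a\Lambda_1=-\frac\beta2$, since $L_1L_0|\Lambda\rangle=L_0L_1|\Lambda\rangle+L_1|\Lambda\rangle$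 and $D_1E=E(-\frac\beta2x+\cdots)$. So $v_1=c_\emptyset^{(1)}|\Lambda\rangle-\frac{\beta}{2\Lambda_1}L_0|\Lambda\rangle$ with $c^{(1)}_\emptyset$ free.

**Definition 3 (descendants).** Set $L_{-1}\cdot\Phi=\partial_z\Phi$ and, for $n\ge2$,
$$L_{-n}\cdot\Phi=\frac1{(n-2)!}\big(\partial_z^{n-2}(T_-)\,\Phi+\Phi\,\partial_z^{n-2}(T_+)\big).$$
Let $M_\Delta$ be the Verma module with highest weight vector $|\Delta\rangle$. Then $\Phi(v,z)$ is defined linearly in $v\in M_\Delta$ by $\Phi(|\Delta\rangle,z)=\Phi(z)$ and $\Phi(L_{-\lambda}|\Delta\rangle,z)=L_{-\lambda}\cdot\Phi(z)$.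

A *singular vector* is a vector $\chi$ with $L_n\chi=0$ for all $n\ge1$. With
$$\Delta_{p,q}=\frac{(pt-q)^2-(t-1)^2}{4t}\qquad(p,q\in\mathbb Z_{>0}),$$
$M_{\Delta_{p,q}}$ contains, by Kac and Feigin–Fuchs, a nonzero singular vector $\chi_{p,q}$ of level $pq$, unique up to a scalar for generic $t$.

**Definition 4 (singular operator).** $\Phi^{\Delta_{p,q}}_{\Lambda,\Lambda}(\alpha,\beta,c_\phi;z)$ is *singular* for $(p,q)$ if $\Phi(\chi_{p,q},z)=0$.

The source of the problem, "Irregular Conformal Blocks And Painlevé Equations", has a preceding conjecture which the problem assumes. It says that the singular condition has exactly $pq$ solution sets $\{\alpha,\beta,c_\phi\}$ counted with multiplicity, depending algebraically on $t$ and $\Lambda$; the corresponding operators are $\Phi^{\Delta_{p,q},i}_{\Lambda,\Lambda}$, $i=1,\dots,pq$, with $\beta_{2r-1}=\beta^{p,q,i}_{2r-1}$. We shall not need to assume this. The question is whether there is a unique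 operator whose data are polynomial in $c,\Delta,\beta_{2r-1},\Lambda_r,\dots,\Lambda_{2r-1},\Lambda_{2r-1}^{-1}$, with $\Delta$ and $\beta_{2r-1}$ independent variables, and which becomes $\Phi^{\Delta_{p,q},i}_{\Lambda,\Lambda}$ at $\Delta=\Delta_{p,q}$, $\beta_{2r-1}=\beta_{2r-1}^{p,q,i}$ for all $p,q,i$. The data are $\alpha,\beta_1,\dots,\beta_{2r-2}$ and all $c^{(m)}_\lambda$; uniqueness refers to all of them as functions of the variables. The answer is yes.

**Definition 5 (nonresonance).** $t\neq0$ is *$(p,q)$-nonresonant* if $at+b\ne0$ for all integers $(a,b)\ne(0,0)$ with $|a|<p$, $|b|<q$.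

This excludes a finite set of rational numbers; for $(2,2)$ it excludes $t=\pm1$. Irrational $t$ are nonresonant for all $(p,q)$, and every $t\ne0$ is $(p,1)$- and $(1,q)$-nonresonant. "Generic $t$" means: $t$ in some infinite set all of whose members are $(p,q)$-nonresonant for all $p,q$ (e.g. $t\notin\mathbb Q$, or $t$ transcendental).

**Theorem A.** There is a unique family $\Phi^{\Delta,\beta_{2r-1}}_{\Lambda,\Lambda}(z)$ whose data $\alpha,\beta_1,\dots,\beta_{2r-2},c^{(m)}_\lambda$ are polynomials in $c,\Delta,\beta_{2r-1},\Lambda_r,\dots,\Lambda_{2r-1},\Lambda_{2r-1}^{-1}$ and which, for generic $t$, equals the $i$-th singular operator at $\Delta=\Delta_{p,q}$, $\beta_{2r-1}=\beta^{p,q,i}_{2r-1}$, for all $p,q,i$.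

**Theorem B.**

1. If $t$ is $(p,q)$-nonresonant, there are exactly $pq$ singular operators, each a simple solution, one for each
$$\beta_{2r-1}=\beta^{p,q}_{k,l}=\tfrac2{2r-1}\sqrt{\Lambda_{2r-1}}\left((p-1-2k)\sqrt t+\frac{q-1-2l}{\sqrt t}\right),\quad0\le k<p,\ 0\le l<q.$$
2. In Theorem A the coefficients of the polynomials are rational, $\beta_{2r-2}=\beta_{2r-4}=\dots=0$, and
$$\alpha=-\tfrac{2r+1}2\Delta+\tfrac{(2r-1)^3}{32}\tfrac{\beta_{2r-1}^2}{\Lambda_{2r-1}},\qquad\beta_{2r-1-2i}=\tfrac{2r-1}{2r-1-2i}\,\beta_{2r-1}\,[\eta^i]\Big(1+\sum_{l=1}^{r-1}\tfrac{\Lambda_{2r-1-l}}{\Lambda_{2r-1}}\eta^l\Big)^{1/2}\quad(0\le i\le r-1),$$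
where $[\eta^i]$ takes the coefficient of $\eta^i$.
3. For every $t\ne0$ and all $p,q,k,l$, the operator $\Phi^{\Delta_{p,q},\beta^{p,q}_{k,l}}_{\Lambda,\Lambda}$ is singular. Conversely, for $(p,q)$-nonresonant $t$ every singular operator for $(p,q)$ is one of these.
4. Uniqueness already holds for fixed $t\in\mathbb C^*$ and $\Lambda$, among data polynomial in $(\Delta,\beta_{2r-1})$, using only the points $(p,1)$ with $p$ in any infinite set.

In particular the preceding conjecture is proved here for $(p,q)$-nonresonant $t$, with all multiplicities $1$.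

*Conventions.* $\theta=z^{r+1/2}\partial_z=x^{2r+1}\partial_z$, so $\theta x^i=\frac i2x^{i+2r-1}$ and
$$\theta E=E\Big(\alpha x^{2r-1}-\sum_{k=1}^{2r-1}\tfrac k2\beta_kx^{2r-1-k}\Big).\tag{1}$$
Thus $\theta$ never lowers the $x$-order on $E\,\mathbb C((x))$. $U(Vir)$ is the enveloping algebra with the central element set equal to $c$, $\mathfrak n_-=\bigoplus_{n<0}\mathbb CL_n$, and $R=\mathbb Q[t^{\pm1},\Lambda_r,\dots,\Lambda_{2r-2},\Lambda_{2r-1}^{\pm1}]$; note $c\in R$. Numerical values always satisfy $t\ne0$, $\Lambda_{2r-1}\ne0$.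

## 3. Vertex operators correspond to scalar series

The purpose of this section is to replace $\Phi$ by the single series $f=\pi(\Phi|\Lambda\rangle)$.

A direct computation gives $[D_m,D_n]=-(m-n)D_{m+n}$: the $\partial$-parts give $(n-m)z^{m+n+1}\partial$, and the $\Delta$-parts give $\Delta z^{m+n}\big(n(n+1)-m(m+1)\big)=(n-m)(m+n+1)\Delta z^{m+n}$. Since $D_n$ commutes with $L_m$ on $V_E$, the operators $\ell_n=L_n-D_n$ satisfy the Virasoro relations with central charge $c$. Condition (i) says $\Phi L_n=\ell_n\Phi$, so $\Phi$ is a Virasoro homomorphism $M\to(V_E,\ell)$. As $M$ is induced, $\Phi$ corresponds to a vector $u=\Phi|\Lambda\rangle\in V_E$ with $\ell_nu=\Lambda_nu$ for $n\ge r$, i.e.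
$$e_nu=D_nu\quad(n\ge r),\qquad e_n:=L_n-\Lambda_n.\tag{2}$$

**Lemma 1.** For every $f\in E\,\mathbb C((x))$ there is a unique solution $u_f\in V_E$ of (2) with $\pi(u_f)=f$. Moreover $u_f=\sum_\lambda L_\lambda|\Lambda\rangle u_\lambda$ with $u_\lambda=\sum_\nu B_{\lambda\nu}D_\nu f$, where $B_{\lambda\nu}\in\mathbb Q[c,\Lambda_r,\dots,\Lambda_{2r-1},\Lambda_{2r-1}^{-1}]$ and the $D_\nu$ are certain products of the $D_n$, $n\ge r$. If $f=E(1+\sum_{k\ge1}c_\emptyset^{(k)}x^k)$, then $u_f=E(|\Lambda\rangle+O(x))$. So the free constants are $c_\phi^{(k)}=c_\emptyset^{(k)}$, and each $c^{(m)}_\lambda$ is a polynomial over $\mathbb Q$ in $c,\Delta,\alpha,\beta,\Lambda,\Lambda_{2r-1}^{-1},c_\emptyset^{(1)},\dots,c_\emptyset^{(m)}$.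

**Step 1: a filtration lowered by the $e_N$.** We want a weight on $M$ such that $e_N$ lowers it by $N$. For $m,n\ge r$ we have $[e_m,e_n]=(m-n)e_{m+n}$: if $m\ne n$ then $m+n>2r$, so $\Lambda_{m+n}=0$. The elements $L_n$ ($n\le r-1$) and $e_N$ ($N\ge r$) generate $U(Vir)$. Give $L_n$ the degree $2r-1-n\ge r$, $e_N$ the degree $-N$, scalars the degree $0$. Commutators of generators do not raise degree:

- $[L_n,L_{n'}]$ with $n,n'\le r-1$; the sum of degrees is $4r-2-n-n'\ge2r$. The result is a multiple of $L_{n+n'}$ if $n+n'\le r-1$ (degree lower by $2r-1$), or a combination of $e_{n+n'}$ (negative degree) and a scalar if $n+n'\ge r$, and possibly a central scalar. All are of strictly lower degree.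
- $[e_N,L_n]=(N-n)L_{N+n}+$ central; the sum of degrees is $2r-1-n-N$. If $N+n\le r-1$, then $L_{N+n}$ has equal degree. If $N+n\ge r$, write $L_{N+n}=e_{N+n}+\Lambda_{N+n}$. Here $e_{N+n}$ is lower by $2r-1$, and the scalar $\Lambda_{N+n}$ is $0$ if $N+n>2r-1$, of equal degree if $N+n=2r-1$, of strictly lower degree if $N+n<2r-1$. The central term occurs for $N+n=0$ and has degree $0<2r-1$.
- $[e_M,e_N]$ has equal degree.

Let $U^{\le d}$ be the span of products of generators of total degree $\le d$. Replacing a factor $ab$ by $ba+[a,b]$ removes an inversion, at the cost of products with fewer factors and no larger degree. By induction on the number of factors and of inversions, every product is a combination, without raising degree, of sorted products: first the $L_n$ in increasing order of $n$, then the $e_N$. Reordering $L_n$'s alone adds only terms of strictly lower degree.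

Put $\mathrm{wt}(L_{n_1}\cdots L_{n_l}|\Lambda\rangle)=\sum(2r-1-n_i)$ and let $M^{\le w}$ be the span of basis vectors of weight $\le w$. A sorted product that contains some $e_N$ kills $|\Lambda\rangle$, so $M^{\le w}=U^{\le w}|\Lambda\rangle$. Hence
$$e_NM^{\le w}\subset M^{\le w-N},\qquad M^{\le w}=0\ (w<0),\qquad M^{\le0}=\mathbb C|\Lambda\rangle .$$
In particular $L_Nv=0$ for each $v\in M$ and $N\gg0$.

**Step 2: the leading part of $e_N$.** Identify $\operatorname{gr}M$ with $\mathbb C[x_N:N\ge r]$, $x_N\leftrightarrow L_{2r-1-N}$, $\mathrm{wt}\,x_N=N$. Since $e_N|\Lambda\rangle=0$, $e_NL_{n_1}\cdots L_{n_l}|\Lambda\rangle=\sum_iL_{n_1}\cdots[e_N,L_{n_i}]\cdots L_{n_l}|\Lambda\rangle$. By the list in Step 1, the part of degree exactly $-N$ is the derivation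
$$x_N\mapsto(2N-2r+1)\Lambda_{2r-1},\qquad x_{N'}\mapsto\mathrm{const}\cdot x_{N'-N}\ (N'-N\ge r),\qquad x_{N'}\mapsto0\ \text{otherwise},$$
with integer constants. (For $n=2r-1-N$ the factor $N-n$ equals $2N-2r+1\ge1$.)

**Step 3: an invertible pairing matrix.** For $\nu=(N_1\le\dots\le N_k)$, $N_i\ge r$, put $e_\nu=e_{N_1}\cdots e_{N_k}$, $|\nu|=\sum N_i$, and $A_{\nu\lambda}=\pi(e_\nu L_\lambda|\Lambda\rangle)\in\mathbb Q[c,\Lambda]$. If $\mathrm{wt}\lambda<|\nu|$ then $A_{\nu\lambda}=0$ by Step 1. If $\mathrm{wt}\lambda=|\nu|$, then $e_\nu L_\lambda|\Lambda\rangle\in M^{\le0}$ is computed in $\operatorname{gr}M$. Each derivation lowers the polynomial degree by at most one, so $A_{\nu\lambda}=0$ if $\lambda$ is longer than $\nu$. For equal lengths only the parts $(2N_i-2r+1)\Lambda_{2r-1}\partial_{x_{N_i}}$ contribute. So $A_{\nu\lambda}\ne0$ iff $\lambda$ and $\nu$ correspond under $n=2r-1-N$, and then it is a nonzero integer times $\Lambda_{2r-1}^k$.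 For each weight $w$ both index sets are finite and in bijection, so the diagonal block of weight $w$ is triangular with respect to length and invertible over $\mathbb Q[\Lambda_{2r-1}^{\pm1}]$.

*Example, $r=1$, weight $2$.* Rows $\nu=(1,1),(2)$; columns $L_0^2,L_{-1}$. From $e_1L_0^2|\Lambda\rangle=\Lambda_1(2L_0+1)|\Lambda\rangle$, $e_1L_{-1}|\Lambda\rangle=2L_0|\Lambda\rangle$, $e_2L_0^2|\Lambda\rangle=0$ and $e_2L_{-1}|\Lambda\rangle=3\Lambda_1|\Lambda\rangle$, the block is $\begin{pmatrix}2\Lambda_1^2&2\Lambda_1\\0&3\Lambda_1\end{pmatrix}$.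

So $A$ is block upper triangular (blocks $A_{vw}$, $v,w\in\mathbb Z_{\ge0}$, zero for $v>w$) with invertible diagonal blocks. Block upper triangular matrices form a ring, all sums being finite, and $A$ has in it the two-sided inverse $B_{ww}=A_{ww}^{-1}$, $B_{vw}=-A_{vv}^{-1}\sum_{v<u\le w}A_{vu}B_{uw}$. Its entries lie in the stated ring, and $B_{\lambda\nu}=0$ unless $|\nu|\ge\mathrm{wt}\lambda$.

**Step 4: the operators $D_\nu$.** Let $\mathfrak a$ be the Lie algebra with basis $e_n$ ($n\ge r$) and $[e_m,e_n]=(m-n)e_{m+n}$. Since $[D_n,D_m]=(m-n)D_{m+n}$, there is an anti-homomorphism $D$ from $U(\mathfrak a)$ to differential operators with $D(e_n)=D_n$. Put $D_\nu=D(e_\nu)=D_{N_k}\cdots D_{N_1}$. We have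
$$D_n=x^{2n-2r+1}\big(\theta+(n+1)\Delta x^{2r-1}\big).\tag{3}$$
By (1), for $n\ge r$ it raises the $x$-order on $E\,\mathbb C((x))$ by at least $2n-2r+1\ge n/r$ (equality at $n=r$, and the left side grows faster). So $D_\nu$ raises it by at least $|\nu|/r$.

**Step 5: uniqueness.** Let $u=\sum_\lambda L_\lambda|\Lambda\rangle u_\lambda$ solve (2). As $D_n$ commutes with the $e_m$ and with $\pi$, peeling off the factors of $e_\nu$ from the right gives $\sum_\lambda A_{\nu\lambda}u_\lambda=\pi(e_\nu u)=D_\nu f$. For a fixed power of $x$ the coefficients of the $u_\lambda$ form a finitely supported vector, and the columns of $A$ are finitely supported. So $B$ may be applied: $u_\lambda=\sum_\nu B_{\lambda\nu}D_\nu f$. The same argument shows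

(∗) if $w\in V_E$ and $\pi(e_\nu w)=0$ for all $\nu$, then $w=0$.

**Step 6: existence.** Define $u_\lambda=\sum_\nu B_{\lambda\nu}D_\nu f$. There are finitely many $\nu$ of given $|\nu|$, and only $|\nu|\ge\mathrm{wt}\lambda$ occur. So the sum converges $x$-adically, with order at least $\mathrm{wt}(\lambda)/r$ above that of $f$. Hence each power of $x$ meets finitely many $\lambda$, and $u=\sum L_\lambda|\Lambda\rangle u_\lambda\in V_E$. For a fixed power of $x$ only finitely many $\mu$ contribute to $\sum_\lambda A_{\nu\lambda}\sum_\mu B_{\lambda\mu}D_\mu f$, and for each only $\mathrm{wt}\lambda\le|\mu|$. So $AB=1$ gives $\pi(e_\nu u)=D_\nu f$. The $e_\nu$ span $U(\mathfrak a)$ by PBW, so $\pi(Xu)=D(X)f$ for all $X\in U(\mathfrak a)$; in particular $\pi(u)=f$. Then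
$$\pi\big(e_\nu(e_nu-D_nu)\big)=D(e_\nu e_n)f-D_nD(e_\nu)f=0$$
for all $\nu$, and (∗) yields (2).

**Step 7: polynomiality.** Let $f=E(1+\sum c_\emptyset^{(k)}x^k)$. Then $u_\emptyset=\pi(u)=f$, and for $\lambda\ne\emptyset$ only $|\nu|\ge\mathrm{wt}\lambda>0$ occur, so $u_\lambda\in xE\,\mathbb C[[x]]$. By (1) and (3), the $x^m$-coefficient of $E^{-1}D_\nu f$ is a polynomial over $\mathbb Q$ in $\Delta,\alpha,\beta,c_\emptyset^{(1)},\dots,c_\emptyset^{(m)}$, and it vanishes if $|\nu|>rm$. $\square$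

Write $\Phi_f$ for the operator with $\Phi_f|\Lambda\rangle=u_f$.

## 4. Descendants as residues

We need that $v\mapsto\Phi(v,z)$ respects the Virasoro action on $M_\Delta$, including positive modes, and that a singular $\chi$ gives an operator which again satisfies (i).

Let $\mathcal K=\mathbb C[z^{\pm1}][w^{\pm1},(w-z)^{-1}]$. For $h\in\mathcal K$ let $h^>$, $h^<$ be its expansions in $|w|>|z|$ and $|z|>|w|$. Let $T(w)=\sum_nL_nw^{-n-2}$, so $\mathrm{Res}_w\,w^aT(w)=L_{a-1}$. Put $\mathcal L_h^{>}=\mathrm{Res}_w\,h^>T(w)$, $\mathcal L_h^<=\mathrm{Res}_w\,h^<T(w)$, and for a linear map $A:M\to V_E$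
$$\mathcal L_hA=\mathcal L_h^>A-A\,\mathcal L_h^<,\qquad L_n\cdot A:=\mathcal L_{(w-z)^{n+1}}A\quad(n\in\mathbb Z).$$
This is well defined. In $h^>$ the $w$-exponents are bounded above and the $z$-exponents tend to $+\infty$, so on each $v\in M$ every power of $x$ receives finitely many contributions. In $h^<$ the $w$-exponents are bounded below, and $L_Nv=0$ for $N\gg0$, so on each $v$ the sum is finite. Clearly $\mathcal L_{z^bh}A=z^b\mathcal L_hA$, $\mathcal L_{w^{n+1}}A=[L_n,A]$ and $L_{-1}\cdot A=[L_{-1},A]$.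

For $n\ge2$ this $L_{-n}\cdot$ is the operation of Definition 3. Indeed
$$((w-z)^{1-n})^>=\sum_{k\ge0}\tbinom{n-2+k}kz^kw^{1-n-k},\qquad((w-z)^{1-n})^<=(-1)^{n-1}\sum_{k\ge0}\tbinom{n-2+k}kw^kz^{1-n-k}.$$
The first term is $\sum_k\binom{n-2+k}{n-2}z^kL_{-n-k}A=\frac1{(n-2)!}(\partial^{n-2}T_-)A$. The second is $(-1)^n\sum_k\binom{n-2+k}{n-2}z^{1-n-k}AL_{k-1}=\frac1{(n-2)!}A\,\partial^{n-2}T_+$, since $\frac1{(n-2)!}\partial^{n-2}z^{-k-1}=\binom{-k-1}{n-2}z^{1-n-k}$ and $\binom{-k-1}{n-2}=(-1)^n\binom{n-2+k}{n-2}$.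

**Lemma 2.** (a) The $L_n\cdot$ satisfy the Virasoro relations with central charge $c$.
(b) If $\Phi$ satisfies (i), then $L_n\cdot\Phi=0$ ($n\ge1$), $L_0\cdot\Phi=\Delta\Phi$, $L_{-1}\cdot\Phi=\partial\Phi$. Hence $X|\Delta\rangle\mapsto X\cdot\Phi$ is a Virasoro homomorphism from $M_\Delta$; it is the map $v\mapsto\Phi(v,z)$ of Definition 3.
(c) Every $A=\Phi(v,z)$ satisfies $L_{-1}\cdot A=\partial A$, $L_i\cdot A=0$ for $i\gg0$, and $[L_n,A]=\sum_{i\ge-1}\binom{n+1}{i+1}z^{n-i}L_i\cdot A$ for all $n\in\mathbb Z$.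
(d) If $\chi$ is singular of weight $\Delta'$, then $\Phi(\chi,z)$ satisfies (i) with $\Delta'$ in place of $\Delta$; it vanishes iff $\pi(\Phi(\chi,z)|\Lambda\rangle)=0$.

**Proof of (a): a commutator formula.** For Laurent polynomials $g,h$ in $w$, with $L_g=\mathrm{Res}\,gT$ and $'=\partial_w$, one has $[L_g,L_h]=L_{g'h-gh'}+\frac c{12}\mathrm{Res}(g'''h)$: for $g=w^{m+1}$, $h=w^{n+1}$ this is the Virasoro relation. For $g,h\in\mathcal K$,
$$\mathcal L_g\mathcal L_hA=\mathcal L_g^>\mathcal L_h^>A-\mathcal L_g^>A\mathcal L_h^<-\mathcal L_h^>A\mathcal L_g^<+A\mathcal L_h^<\mathcal L_g^< .$$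
All products make sense. In $\mathcal L^>\mathcal L^>$ both sets of $w$-exponents are bounded above and the $z$-exponents tend to $+\infty$, so every power of $x$ gets finitely many terms. On a given $v$ only finitely many terms of $\mathcal L_h^<\mathcal L_g^<$ and of $\mathcal L_g^<\mathcal L_h^<$ are nonzero. Exchange $g,h$ and subtract; the middle terms cancel:
$$\mathcal L_g\mathcal L_hA-\mathcal L_h\mathcal L_gA=[\mathcal L_g^>,\mathcal L_h^>]A-A[\mathcal L_g^<,\mathcal L_h^<].$$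
Apply the commutator formula term by term. The central contribution is a finite sum in each expansion because the exponents of $g$ and $h$ are bounded on the same side. Expansions commute with products and $\partial_w$, and $\mathrm{Res}^>-\mathrm{Res}^<=\mathrm{Res}_{w=z}$. So
$$\mathcal L_g\mathcal L_hA-\mathcal L_h\mathcal L_gA=\mathcal L_{g'h-gh'}A+\tfrac c{12}\mathrm{Res}_{w=z}(g'''h)\,A.\tag{4}$$
With $g=(w-z)^{m+1}$, $h=(w-z)^{n+1}$ we have $g'h-gh'=(m-n)(w-z)^{m+n+1}$ and $\mathrm{Res}_{w=z}(g'''h)=(m^3-m)\delta_{m+n,0}$.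

**Proof of (b): expand $(w-z)^{n+1}$.** For $n\ge-1$,
$$L_n\cdot\Phi=\sum_k\tbinom{n+1}k(-z)^k[L_{n-k},\Phi]=z^n\sum_k(-1)^k\tbinom{n+1}k\big(z\partial+(n+1-k)\Delta\big)\Phi,$$
which is $\partial\Phi$, $\Delta\Phi$, $0$ for $n=-1$, $n=0$, $n\ge1$. By (a), linear maps $M\to V_E$ form a Virasoro module in which $\Phi$ is a highest weight vector, so the universal property of $M_\Delta$ gives the homomorphism. It agrees with Definition 3 because $L_{-1}\cdot A=\partial A$ on all descendants, by (c).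

**Proof of (c): induction.** Here $\Phi(v,z)$ denotes $X\cdot\Phi$ for $v=X|\Delta\rangle$. The claims hold for $\Phi$ by (i) and (b). Suppose they hold for $A$; we show them for $B=L_m\cdot A=\mathcal L_hA$, $h=(w-z)^{m+1}$, $m\in\mathbb Z$. First, by (a), $L_i\cdot B=L_m\cdot L_i\cdot A+(i-m)L_{i+m}\cdot A+\mathrm{const}\,\delta_{i,-m}A=0$ for $i\gg0$.

Second, for every $k\in\mathcal K$ with Laurent expansion $k=\sum k_i(w-z)^{i+1}$ at $w=z$,
$$\mathcal L_kA=\sum_ik_i\,L_i\cdot A .\tag{5}$$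
This is the definition for powers of $w-z$, and the hypothesis on $A$ for powers of $w$. These span $\mathcal K$ over $\mathbb C[z^{\pm1}]$: expand nonnegative powers, and use $\frac1{w(w-z)}=z^{-1}\big(\frac1{w-z}-\frac1w\big)$.

Now let $g=w^{n+1}=\sum g_i(w-z)^{i+1}$, $g_i=\binom{n+1}{i+1}z^{n-i}$. By (4) and (5),
$$[L_n,B]=\mathcal L_{g'h-gh'}A+\mathcal L_h\mathcal L_gA+\tfrac c{12}\mathrm{Res}_{w=z}(g'''h)A=\sum_ig_i\Big((i-m)L_{i+m}+L_mL_i+\tfrac c{12}(i^3-i)\delta_{i+m,0}\Big)\cdot A=\sum_ig_i\,L_i\cdot B.$$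
Finally, $\partial_zh=-h'$, so $\partial B=\mathcal L_{-h'}A+\mathcal L_h\partial A=-(m+1)L_{m-1}\cdot A+L_m\cdot L_{-1}\cdot A=L_{-1}\cdot L_m\cdot A=L_{-1}\cdot B$.

**Proof of (d): apply (c) to $\chi$.** Let $A=\Phi(\chi,z)$. As $L_i\cdot A=\Phi(L_i\chi,z)$, we have $L_i\cdot A=0$ ($i\ge1$), $L_0\cdot A=\Delta'A$, $L_{-1}\cdot A=\partial A$, and (c) becomes (i) with $\Delta'$. Then $A|\Lambda\rangle\in V_E$ solves (2) with $\Delta'$. By the uniqueness in Lemma 1 it is $0$ iff its image under $\pi$ is $0$; and then $A=0$, because $|\Lambda\rangle$ generates $M$ and $AL_n=(L_n-D_n')A$, where $D_n'$ is $D_n$ with $\Delta'$. $\square$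

## 5. Singular vectors: normalization, matrix form, factorization at $t=1/N$

**Lemma 3.** For any $c,\Delta$: a singular vector of level $n\ge1$ in $M_\Delta$ whose $L_{-1}^n$-coefficient is $0$ is itself $0$. So singular vectors of a given level are unique up to scalars.

*Proof.* Suppose $w=\sum c_kL_{-s}^{k_s}\cdots L_{-2}^{k_2}L_{-1}^{k_1}|\Delta\rangle\ne0$ is singular without $L_{-1}^n$. Let $K<n$ be the largest $k_1$ occurring, and $m\ge2$ minimal such that some occurring monomial with $k_1=K$ has $k_m>0$. We apply $L_{m-1}$ and look at the terms with $L_{-1}$-exponent $K+1$.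

Commute $L_{m-1}$ to the right. Each resulting term contains at most one new negative mode, and sorting negative modes creates only modes $\le-3$. So the exponent of $L_{-1}$ rises by at most $1$, and it rises only if the new mode is $L_{-1}$. Exponent $K+1$ can only come from monomials with $k_1=K$. In these, $k_i=0$ for $2\le i<m$. Passing $L_{-i}$ with $i\ge m$ gives the negative mode $L_{m-1-i}$, which is $L_{-1}$ only for $i=m$. So $L_{m-1}$ can become another mode $\ge0$ only by passing an $L_{-1}$, which is lost; such terms end with exponent $\le K$. Hence exponent $K+1$ arises only from $[L_{m-1},L_{-m}]=(2m-1)L_{-1}$ with the new $L_{-1}$ moved to the right; commutators on the way lose it. With $\epsilon_i$ the unit vectors of exponents, this part is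
$$\sum_{k_1=K}c_k(2m-1)k_m\,L^{k-\epsilon_m+\epsilon_1}|\Delta\rangle\ne0,$$
a contradiction to $L_{m-1}w=0$. For the last claim, subtract a multiple of one singular vector from another so as to cancel $L_{-1}^n$. $\square$

**Lemma 4 (normalization).** $\chi_{p,q}$ can be normalized as $\chi_{p,q}=P_{p,q}|\Delta_{p,q}\rangle$ with $P_{p,q}=L_{-1}^{pq}+\cdots\in U(\mathfrak n_-)\otimes\mathbb Q[t^{\pm1}]$, nonzero and singular for every $t\ne0$.

*Proof.* The linear system for a singular vector of level $pq$ has coefficients in $\mathbb Q[t^{\pm1}]$ and nonzero solutions for infinitely many $t$. If its rank over $\mathbb Q(t)$ were full, some maximal minor would be a nonzero Laurent polynomial and there would be no nonzero solution for all but finitely many $t$. So there is a nonzero solution over $\mathbb Q(t)$. As $\mathbb Q[t^{\pm1}]$ is a principal ideal domain, we may take it in $\mathbb Q[t^{\pm1}]$ with coefficients of gcd $1$, i.e. without common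 zero in $\mathbb C^*$. At every $t\in\mathbb C^*$ it is then nonzero and singular, so by Lemma 3 its $L_{-1}^{pq}$-coefficient vanishes nowhere on $\mathbb C^*$. That coefficient is a unit; divide by it. $\square$

The next lemma writes $\chi_{p,1}$ as the last output of a $p\times p$ linear recursion, and says how positive modes act on the intermediate vectors. The formulas for $X_n$ are the point: they do not mention $p$.

**Lemma 5.** Let $p=2j+1$. Let $J_\pm,J_0$ act on $\mathbb C^p$ by $J_-e_i=e_{i+1}$ ($e_{p+1}=0$), $J_+e_{i+1}=i(p-i)e_i$, $J_+e_1=0$, $J_0e_i=(j+1-i)e_i$, so that $[J_+,J_-]=2J_0$ and $[J_0,J_\pm]=\pm J_\pm$. Put $y=-tJ_+$ and $C=J_0^2-J_0+J_+J_-$, which acts by $j(j+1)$. Let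
$$\mathcal N=-J_-+\sum_{m\ge0}y^mL_{-m-1}\quad\text{on }\mathbb C^p\otimes M_{\Delta_{p,1}},$$
and define $F=\sum F_ie_i$ by $F_p=|\Delta_{p,1}\rangle$ and the vanishing of components $2,\dots,p$ of $\mathcal NF$. Then $\mathcal NF=\chi_{p,1}e_1$, and $L_nF=X_nF$ for $n\ge0$, where
$$X_0=J_0+tC,\quad X_1=y\left(J_0+\tfrac1t-1\right),\quad X_2=y^2\left(J_0+\tfrac{7-6t}{4t}\right),\quad X_{n+1}=\tfrac1{n-1}(X_1X_n-X_nX_1)\ (n\ge2).$$
In particular $X_n\in\mathbb Q[t^{\pm1}]\otimes U(\mathfrak{sl}_2)$ has $\mathrm{ad}J_0$-weight $n$.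

*Example.* For $p=2$: $F_2=|\Delta\rangle$, $F_1=L_{-1}|\Delta\rangle$, $\chi=L_{-1}F_1-tL_{-2}F_2$, as in Section 1. For $p=3$: $J_+e_2=2e_1$, $J_+e_3=2e_2$, so $F_2=L_{-1}|\Delta\rangle$, $F_1=(L_{-1}^2-2tL_{-2})|\Delta\rangle$ and
$$\chi_{3,1}=L_{-1}F_1-2tL_{-2}F_2+4t^2L_{-3}F_3=\big(L_{-1}^3-4tL_{-2}L_{-1}+(4t^2-2t)L_{-3}\big)|\Delta\rangle.$$

**Step 1: $F$ exists and $X_0$ is right.** Vanishing of component $i+1$ of $\mathcal NF$ reads $F_i=L_{-1}F_{i+1}+(\text{terms }L_{-m-1}F_{i+1+m},\ m\ge1)$, so $F_{p-1},\dots,F_1$ are determined in turn. $F_i$ has level $p-i$, which is the eigenvalue of $j+J_0$ on $e_i$. So $\mathcal NF=\chi e_1$ with $\chi$ of level $p$ and $L_{-1}^p$-coefficient $1$; words containing a mode $\le-2$ do not contribute to that coefficient. Since $\Delta_{p,1}=tj(j+1)-j$, $L_0F=(\Delta_{p,1}+j+J_0)F=X_0F$.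

We use $J_0y=y(J_0+1)$, $J_0J_-=J_-(J_0-1)$, $J_+J_-=C-J_0^2+J_0$, $J_-J_+=C-J_0^2-J_0$, $[J_-,y]=2tJ_0$.

**Step 2: $L_1F=X_1F$ and $L_1\chi=0$.** Let $b_1=\frac1t-1$, $Y_1=y(J_0+b_1+3)$. Then $Y_1y^m-y^mX_1=(m+3)y^{m+1}$, and
$$J_-X_1-Y_1J_-=-t\big[(C-J_0^2-J_0)(J_0+b_1)-(C-J_0^2+J_0)(J_0+b_1+2)\big]=2tC+2t(b_1+1)J_0=2X_0 .$$
From $[L_1,L_{-m-1}]=(m+2)L_{-m}$,
$$L_1\mathcal N=\mathcal NL_1+\sum_{m\ge0}(m+3)y^{m+1}L_{-m-1}+2L_0,\qquad Y_1\mathcal N=\mathcal NX_1+\sum_{m\ge0}(m+3)y^{m+1}L_{-m-1}+2X_0 .$$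
Subtract and apply to $F$; since $L_0F=X_0F$, $L_1\mathcal NF-Y_1\mathcal NF=\mathcal NG$ with $G=L_1F-X_1F$. As $Y_1e_1=0$, $\mathcal NG=(L_1\chi)e_1$. Also $G_p=0$: $L_1F_p=0$, and $y$ never produces an $e_p$-component. Components $p,\dots,2$ of $\mathcal NG=(L_1\chi)e_1$ give successively $G_{p-1}=\dots=G_1=0$, and then component $1$ gives $L_1\chi=0$.

**Step 3: $L_2F=X_2F$ and $L_2\chi=0$.** Let $b_2=\frac{7-6t}{4t}$, $Y_2=y^2(J_0+b_2+5)$. Then $Y_2y^m-y^mX_2=(m+5)y^{m+2}$. With $[J_-,y^2]=2t(J_0y+yJ_0)=2ty(2J_0+1)$,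
$$J_-X_2-Y_2J_-=-4y^2J_-+2ty(2J_0+1)(J_0+b_2)=y\big[4tC+(6t+4tb_2)J_0+2tb_2\big]=3X_1+y\left(4X_0+\tfrac c2\right),$$
because $-4y^2J_-=4ty(C-J_0^2+J_0)$, $6t+4tb_2=7$, and $2tb_2=\frac72-3t=3b_1+\frac c2$. On the other side, $[L_2,L_{-m-1}]=(m+3)L_{1-m}+\frac c2\delta_{m,1}$ gives
$$L_2\mathcal N=\mathcal NL_2+\sum_{m\ge0}(m+5)y^{m+2}L_{-m-1}+y\left(4L_0+\tfrac c2\right)+3L_1 .$$
The same argument, using $L_0F=X_0F$, $L_1F=X_1F$ and $Y_2e_1=0$, gives $L_2F=X_2F$ and $L_2\chi=0$. So $\chi$ is singular, and $\chi=\chi_{p,1}$ by Lemma 3 and the normalization.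

**Step 4: $n\ge2$.** $(n-1)L_{n+1}F=(L_nL_1-L_1L_n)F=(X_1X_n-X_nX_1)F$, since $L_nX_1F=X_1L_nF$ and $L_1X_nF=X_nL_1F$. $\square$

At special rational $t$ singular vectors multiply. This will carry information from $(p,1)$ to $(p,q)$.

**Lemma 6.** Let $1\le p<N$, $q\ge1$, $p''=(q+1)N-p$. At $t=1/N$: $\Delta_{p'',1}=\Delta_{p,q}$ and $P_{p'',1}=P_{N-p,q+1}P_{p,q}$.

*Proof.* $(p''/N-1)^2=(q-p/N)^2$ gives the first equality. Next, $\Delta_{p,q}+pq=\frac{(pt+q)^2-(t-1)^2}{4t}$, and at $t=1/N$, $(pt+q)^2=\big(\frac{N-p}N-(q+1)\big)^2$; so $\Delta_{p,q}+pq=\Delta_{N-p,q+1}$. Thus $P_{N-p,q+1}\chi_{p,q}$ is singular in $M_{\Delta_{p,q}}$, nonzero since $U(\mathfrak n_-)$ has no zero divisors, and of level $(N-p)(q+1)+pq=p''$. By Lemma 3 it is a multiple of $\chi_{p'',1}$. Both sides have $L_{-1}^{p''}$-coefficient $1$, so the factor is $1$. $\square$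

*Example.* $N=2$, $p=q=1$, $t=\frac12$: $P_{1,2}P_{1,1}=(L_{-1}^2-2L_{-2})L_{-1}$, and $P_{3,1}=L_{-1}^3-2L_{-2}L_{-1}+0\cdot L_{-3}$.

Let $\sigma:U(\mathfrak n_-)\to\mathbb C[\xi]$ be the algebra homomorphism $L_{-1}\mapsto\xi$, $L_{-2}\mapsto\Lambda_{2r-1}$, $L_{-n}\mapsto0$ ($n\ge3$). It exists since commutators in $\mathfrak n_-$ lie in the span of the $L_{-n}$, $n\ge3$. Put $\sigma_{p,q}=\sigma(P_{p,q})$, monic of degree $pq$. Write $t=s^2$, $\Lambda_{2r-1}=\rho^2$, $\omega=s\rho$.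

**Lemma 7.** For all $t$, $\displaystyle\sigma_{p,q}(\xi)=\prod_{0\le k<p,\ 0\le l<q}\Big(\xi-\rho\big[(p-1-2k)s+(q-1-2l)s^{-1}\big]\Big)$.

**Step 1: $q=1$.** Write $F_i=\hat F_i|\Delta\rangle$, $\hat F_i\in U(\mathfrak n_-)$, and apply $\sigma$ to $\mathcal NF=\chi_{p,1}e_1$:
$$(\xi-H)\,\sigma(\hat F)=\sigma_{p,1}e_1,\qquad H=J_-+t\Lambda_{2r-1}J_+,\qquad\sigma(\hat F_p)=1.$$
So every root of $\sigma_{p,1}$ is an eigenvalue of $H$. Conversely let $Hv=\lambda v$, $v\ne0$. Rows $p,p-1,\dots,2$ read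
$$v_i=\lambda v_{i+1}-t\Lambda_{2r-1}(i+1)(p-i-1)v_{i+2}.$$
If $v_p=0$ they give $v_{p-1}=\dots=v_1=0$. So $v_p\ne0$; normalize $v_p=1$. The same rows give $v=\sigma(\hat F)|_{\xi=\lambda}$, and row $1$ gives $\sigma_{p,1}(\lambda)=0$. Since $a^{J_0}J_\pm a^{-J_0}=a^{\pm1}J_\pm$, $H=J_-+\omega^2J_+$ is conjugate to $\omega(J_++J_-)$, with $p$ distinct eigenvalues $2\omega m$, $m=-j,\dots,j$. This is the formula for $q=1$.

**Step 2: $q\to q+1$.** Fix $\hat p$, let $N>\hat p$, $p=N-\hat p$, $t=1/N$. By Lemma 6, $\sigma_{\hat p,q+1}=\sigma_{p'',1}/\sigma_{p,q}$. In units of $\rho N^{-1/2}$, $\sigma_{p'',1}$ has the roots $p''-1-2i$ ($0\le i<p''$), and $\sigma_{p,q}$ the roots $(p-1-2k)+(q-1-2l)N$. Cut the first string, in descending order, into consecutive blocks of lengths $N-p,p,N-p,\dots,p,N-p$: $q+1$ of length $N-p$ and $q$ of length $p$, in total $p''$. A block of length $n$ starting at index $i_0$ has center $p''-2i_0-n$. So the $p$-blocks, $i_0=N-p+lN$,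 have centers $(q-1-2l)N$, and the $(N-p)$-blocks, $i_0=lN$, have centers $(q-2l)N$. The $p$-blocks are exactly the roots of $\sigma_{p,q}$. The remaining roots are $(\hat p-1-2k)+(q-2l)N$, which is the formula for $(\hat p,q+1)$ at $t=1/N$. Both sides of that formula have coefficients that are Laurent polynomials in $s$, and they agree at $s=N^{-1/2}$ for infinitely many $N$; so they agree identically. $\square$

The difference of two roots is $-2\rho s^{-1}(at+b)$ with $|a|<p$, $|b|<q$, and all such $(a,b)$ occur. So $\sigma_{p,q}$ has simple roots iff $t$ is $(p,q)$-nonresonant. This holds at $t=1/N$ for $N>p$ (there $a=-bN$ forces $a=b=0$), and always if $p=1$ or $q=1$.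

## 6. The scalar equation of order $pq$ and its denominators

Let $\mathcal D$ be the ring of series $\sum_{k\ge0}x^kP_k(\theta)$, $P_k\in\mathbb C[\theta]$. As $[\theta,x]=\frac12x^{2r}$, $x\mathcal D=\mathcal Dx$ is an ideal and $\mathcal D/x\mathcal D=\mathbb C[\theta]$. Let $\mathcal D_M$ be the analogous series with $P_k\in M\otimes\mathbb C[\theta]$. By (3), $D_n\in x^{2n-2r+1}\mathcal D\subset x\mathcal D$ for $n\ge r$, and so $D_\nu\in x^{d}\mathcal D$ for some integer $d\ge|\nu|/r$. By Lemma 1, $u_f=\mathcal Uf$ with $\mathcal U=\sum_{\lambda,\nu}L_\lambda|\Lambda\rangle B_{\lambda\nu}D_\nu\in\mathcal D_M$ and $\mathcal U\equiv|\Lambda\rangle$ mod $x$.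

For $A=\Phi_f(v,z)$, $a=A|\Lambda\rangle$, $n\ge2$, Definition 3 gives
$$(L_{-n}\cdot A)|\Lambda\rangle=\tfrac1{(n-2)!}\Big[(\partial^{n-2}T_-)a+\sum_{k=-1}^{2r-1}(\partial^{n-2}z^{-k-2})\,AL_k|\Lambda\rangle\Big],\tag{6}$$
where $AL_k|\Lambda\rangle=\Lambda_ka$ for $k\ge r$ and, by Lemma 2(c), for $-1\le k\le r-1$,
$$AL_k|\Lambda\rangle=L_ka-\sum_{i=-1}^k\tbinom{k+1}{i+1}z^{k-i}(L_i\cdot A)|\Lambda\rangle .$$

**Lemma 8.** For $v=X|\Delta\rangle$ of level $l$, $\Phi_f(v,z)|\Lambda\rangle=x^{-(2r+1)l}\,\mathcal U_vf$ with $\mathcal U_v\in\mathcal D_M$ and $\mathcal U_v\equiv\sigma(X)(\theta)|\Lambda\rangle$ mod $x$. The coefficients of $\mathcal U_v$ are polynomial in $c,\Delta,\Lambda,\Lambda_{2r-1}^{-1}$ and the coefficients of $X$.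

*Proof.* Induction on $l$; $l=0$ is $\mathcal U$. By linearity $X=L_{-n}Y$. If $n=1$, apply $\partial=x^{-(2r+1)}\theta$; the claim follows from $x^{(2r+1)(l-1)}\theta x^{-(2r+1)(l-1)}=\theta-\frac{(2r+1)(l-1)}2x^{2r-1}$. If $n\ge2$, use (6) for $A=\Phi_f(Y|\Delta\rangle,z)$, of level $l-n$; here $L_i\cdot A=\Phi_f(L_iY|\Delta\rangle,z)$ has level $l-n-i\le l-1$. After multiplication by $x^{(2r+1)l}$, the terms carry the following powers of $x$:

- the $T_-$ terms: at least $x^{(2r+1)n}$;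
- the $\Lambda_k$ terms: $x^{(2r-1)n-2k}$, with exponent $\ge(2r-1)(n-2)\ge0$, equal to $0$ only for $n=2$, $k=2r-1$, where the coefficient is $\Lambda_{2r-1}$;
- the $L_ka$ terms, $k\le r-1$: exponent $(2r-1)n-2k\ge2r$;
- the $L_i$ terms: $x^{(2r-1)(n+i)}$ with $n+i\ge1$.

So mod $x$ only $\Lambda_{2r-1}\sigma(Y)(\theta)|\Lambda\rangle$ for $n=2$ survives, and nothing for $n\ge3$, as claimed. $\square$

**Proposition 9.** The singular condition for $(p,q)$ is equivalent to $\mathcal Sf=0$, where $\mathcal S=\sum_kx^kP_k(\theta)\in\mathcal D$ has coefficients in $R$ and $P_0=\sigma_{p,q}$. If $t$ is $(p,q)$-nonresonant, for each root $\xi$ of $\sigma_{p,q}$ there is exactly one singular operator with $-\frac{2r-1}2\beta_{2r-1}=\xi$, it is a simple solution, and there are no others. Its data $\alpha,\beta_k,c_\emptyset^{(n)}$ lie in $R[\xi,\sigma'_{p,q}(\xi)^{-1}]$.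

*Proof.* Take $\mathcal S=\pi\,\mathcal U_{\chi_{p,q}}$; the first statement is Lemma 2(d), Lemma 8 and Lemma 4. Let $f=E(1+\sum c_\emptyset^{(k)}x^k)$ and $\theta f/f=\sum_{k\ge0}s_kx^k$. By (1),
$$s_k=-\tfrac{2r-1-k}2\beta_{2r-1-k}\ (k\le2r-2),\qquad s_{2r-1}=\alpha,\qquad s_{2r-1+k}=\tfrac k2\big(c_\emptyset^{(k)}+\mathrm{pol}(c_\emptyset^{(1)},\dots,c_\emptyset^{(k-1)})\big)\ (k\ge1).$$
So $f\leftrightarrow(s_k)$ is a triangular polynomial bijection over $\mathbb Q$. Conjugating by $f$, $\mathcal Sf=0$ reads $\sum_kx^kP_k\big(\theta+\sum s_ix^i\big)\cdot1=0$. Since $\theta x^i=\frac i2x^{i+2r-1}$ with $2r-1\ge1$, the $x^0$-coefficient is $P_0(s_0)$ and the $x^k$-coefficient is $P_0'(s_0)s_k+\mathrm{pol}(s_0,\dots,s_{k-1})$. At a simple root $s_0=\xi$ all further $s_k$ are determined uniquely by linear equations with invertible coefficient $\sigma_{p,q}'(\xi)$. If all roots are simple, the solution scheme is $\mathrm{Spec}\,\mathbb C[s_0]/(\sigma_{p,q})$,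 which is reduced. $\square$

*Proof of Theorem B(1).* By Lemma 7 the root set is symmetric under $\xi\to-\xi$, and for nonresonant $t$ it has $pq$ elements. Now use $\beta_{2r-1}=-\frac2{2r-1}\xi$ and Proposition 9. $\square$

A sensible person would now try to prove Theorem A from this recursion. It stops at the division by $\sigma_{p,q}'(\xi)$. For $r=1$, $(p,q)=(2,1)$ this factor is $2\xi=-\beta$, the denominator in $c_1$ of Section 1. For $(p,1)$ and $\xi=2\omega m$ it is
$$\sigma_{p,1}'(2\omega m)=\prod_{m'\ne m}2\omega(m-m')=(2\omega)^{2j}(-1)^{j-m}(j+m)!\,(j-m)! ,$$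
which is not a polynomial in $j,m$; one divides by it at every step, and the $P_k$ come from a singular vector that changes with $p$. So the recursion gives no control uniform in $p$. The way around is to keep the first-order system of Lemma 5 instead of eliminating to a scalar equation. Its coefficients lie in $U(\mathfrak{sl}_2)$ and do not depend on $p$; diagonalizing inside $U(\mathfrak{sl}_2)$ divides only by $2\omega l$ with integers $l\ne0$; and what remains lies in the commutant of $H$, generated by $H$ and the Casimir element, hence is polynomial in $m$ and $j(j+1)$.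

## 7. A first-order system over $U(\mathfrak{sl}_2)$

Let $R'=\mathbb Q[s^{\pm1},\rho^{\pm1},\Lambda_r,\dots,\Lambda_{2r-2}]\supset R$.

**Proposition 10.** For each datum $Y\in\{\alpha,\beta_1,\dots,\beta_{2r-2},c_\emptyset^{(1)},c_\emptyset^{(2)},\dots\}$ there is $\hat Y\in R'[j,m]$ such that for all numerical $t\ne0$, $\Lambda$, choices of $s,\rho$, and $p=2j+1$: the singular $(p,1)$ operator with $\beta_{2r-1}=-\frac4{2r-1}\omega m$, $m\in\{-j,\dots,j\}$, has $Y=\hat Y(j,m)$.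

By Proposition 9 and Lemma 7 this operator exists and is unique, and these are all singular $(p,1)$ operators.

**Step 1: derive the system.** Let $\Phi$ be such an operator and $a=\sum\Phi(F_i,z)|\Lambda\rangle e_i\in\mathbb C^p\otimes V_E$. Apply $v\mapsto\Phi(v,z)|\Lambda\rangle$ to $\mathcal NF=\chi_{p,1}e_1$. Since $\Phi(\chi_{p,1},z)=0$,
$$\partial a-J_-a+\sum_{n\ge2}y^{n-1}(L_{-n}\cdot F)|\Lambda\rangle=0,$$
where $(L_{-n}\cdot F)|\Lambda\rangle=\sum_ie_i\,\Phi(L_{-n}F_i,z)|\Lambda\rangle$ is given by (6), with $L_i\cdot F=X_iF$ for $i\ge0$ (Lemma 5) and $L_{-1}\cdot F=\partial F$. Put $a=z^{\kappa J_0}\tilde a$, $\kappa=-(r+\frac12)$; conjugation multiplies elements of $\mathrm{ad}J_0$-weight $w$ by $x^{(2r+1)w}$, and $x^{2r+1}\partial$ becomes $\theta+\kappa x^{2r-1}J_0$. (If $j$ is a half-integer, $\tilde a$ may carry a common half-integer power of $x$.) Multiply by $x^{2r+1}$. With $\gamma_{n,k}=\binom{-k-2}{n-2}$, so that $\frac1{(n-2)!}\partial^{n-2}z^{-k-2}=\gamma_{n,k}z^{-k-n}$,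 the result is
$$\mathcal C\,(\theta+\kappa x^{2r-1}J_0)\tilde a=\Big[J_--\sum_{n\ge2}y^{n-1}\Big(\sum_{k=r}^{2r-1}\gamma_{n,k}\Lambda_kx^{(2r-1)n-2k}+\sum_{k=-1}^{r-1}\gamma_{n,k}x^{(2r-1)n-2k}L_k$$
$$+\sum_{l\ge n-2}\tbinom l{n-2}x^{(2r+1)n+2(l-n+2)}L_{-l-2}-\sum_{k=-1}^{r-1}\sum_{i=0}^k\gamma_{n,k}\tbinom{k+1}{i+1}x^{(2r-1)(n+i)}X_i\Big)\Big]\tilde a,\tag{7}$$
$$\mathcal C=1-\sum_{n\ge2}\Big(\sum_{k=-1}^{r-1}\gamma_{n,k}\Big)x^{(2r-1)(n-1)}y^{n-1}.$$
The operator $\mathcal C$ collects the terms $i=-1$ of (6), which carry $\partial a$. For each power of $x$ only finitely many terms occur. All exponents are positive except for $J_-$ and the term $n=2$, $k=2r-1$, which is $-y\Lambda_{2r-1}=t\Lambda_{2r-1}J_+$. Inverting $\mathcal C$,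
$$\theta\tilde a=\mathfrak B\tilde a,\qquad\mathfrak B=H+\sum_{k\ge1}x^k\mathfrak B_k,\quad H=J_-+\omega^2J_+,\quad\mathfrak B_k\in R\otimes U(\mathfrak{sl}_2)\otimes U(Vir).\tag{8}$$
The $\mathfrak B_k$ do not depend on $p$: only the element $C\in U(\mathfrak{sl}_2)$ enters, not its value. The modes $L_k$ occur only with exponents $\ge2r$, so $\mathfrak B_k\in R\otimes U(\mathfrak{sl}_2)$ for $k<2r$.

**Step 2: what commutes with $H$.** We decompose $U(\mathfrak{sl}_2)$ under $\mathrm{ad}\,H$. Put $h=H/2\omega$, $\mathsf A=J_--\omega^2J_+$, $\epsilon_\pm=\mathsf A\pm2\omega J_0$. Then $[H,\mathsf A]=4\omega^2J_0$ and $[H,J_0]=\mathsf A$, so $[H,\epsilon_\pm]=\pm2\omega\epsilon_\pm$, i.e. $[h,\epsilon_\pm]=\pm\epsilon_\pm$. As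
$$J_0=\tfrac{\epsilon_+-\epsilon_-}{4\omega},\qquad\mathsf A=\tfrac12(\epsilon_++\epsilon_-),\qquad J_-=\tfrac12(H+\mathsf A),\qquad\omega^2J_+=\tfrac12(H-\mathsf A),$$
$h,\epsilon_\pm$ is an $R'$-basis of $\mathfrak{sl}_2$, and $U(\mathfrak{sl}_2)_{R'}=\bigoplus_{l\in\mathbb Z}U_l$ under $\mathrm{ad}\,h$. We claim $U_0=R'[h,C]$. From $C=J_0^2+\frac12(J_+J_-+J_-J_+)=J_0^2+\frac1{4\omega^2}(H^2-\mathsf A^2)$ one gets
$$C=h^2-\tfrac S{8\omega^2},\qquad S=\epsilon_+\epsilon_-+\epsilon_-\epsilon_+,\qquad[\epsilon_+,\epsilon_-]=-4\omega[\mathsf A,J_0]=-4\omega H=-8\omega^2h,\tag{9}$$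
hence $\epsilon_+\epsilon_-=4\omega^2(h^2-h-C)\in R'[h,C]$. By PBW, $U_0$ is spanned by the $\epsilon_+^ah^b\epsilon_-^a$. Moving a polynomial in $h$ through $\epsilon_-^a$ shifts $h$, and $\epsilon_+^a\epsilon_-^a=\epsilon_+^{a-1}(\epsilon_+\epsilon_-)\epsilon_-^{a-1}$; induction on $a$ gives $U_0=R'[h,C]$.

**Step 3: diagonalize.** There are $G=1+\sum_{k\ge1}x^kG_k$ and $\mathfrak d=H+\sum_{k\ge1}x^k\mathfrak d_k$ with $G_k\in U(\mathfrak{sl}_2)_{R'}\otimes U(Vir)$, $\mathfrak d_k\in U_0\otimes U(Vir)$ and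
$$[\theta,G]+G\,\mathfrak d=\mathfrak B\,G .$$
Indeed order $x^k$ reads $[H,G_k]=\mathfrak d_k-W_k$ with
$$W_k=\mathfrak B_k+\sum_{0<i<k}(\mathfrak B_{k-i}G_i-G_i\mathfrak d_{k-i})-\tfrac{k-2r+1}2G_{k-2r+1}$$
(the last term only if $k\ge2r$), determined by lower orders. Take $\mathfrak d_k=(W_k)_0$, $G_k=-\sum_{l\ne0}(W_k)_l/(2\omega l)$, where $(\cdot)_l$ is the component in $U_l\otimes U(Vir)$. For $k<2r$ no modes $L_n$ enter, so $\mathfrak d_k\in R'[h,C]$. Put $\tilde a=Gg$. As $G$ is invertible, $\theta g=\mathfrak d\,g$.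

**Step 4: only one eigencomponent is nonzero.** On $\mathbb C^p$, $h$ has simple spectrum $-j,\dots,j$ with eigenvectors $|m'\rangle$. Write $g=\sum|m'\rangle g_{m'}$. Then $\theta g_{m'}=\mathfrak d(m')g_{m'}$, where $\mathfrak d(m')=2\omega m'+\sum_{k\ge1}x^k\mathfrak d_k(m',j)$ with $\mathfrak d_k(m',j)\in R'[m',j]\otimes U(Vir)$, obtained by $h=m'$, $C=j(j+1)$. If $g_{m'}=Ex^b(w_0+w_1x+\cdots)$ with $w_0\ne0$, $b\in\frac12\mathbb Z$, the lowest order gives $-\frac{2r-1}2\beta_{2r-1}=2\omega m'$. So only $m'=m$ occurs, and $g=|m\rangle g_m$.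

**Step 5: return to $\Phi|\Lambda\rangle$.** Since $F_p=|\Delta_{p,1}\rangle$, $\Phi|\Lambda\rangle=e_p^*a$ with $e_p^*$ the coordinate functional, and $e_p^*J_+=0$, $e_p^*J_0=-je_p^*$. As $J_+,J_0,h$ is an $R'$-basis of $\mathfrak{sl}_2$ (because $J_-=2\omega h-\omega^2J_+$), the ordered monomials $J_+^aJ_0^bh^d$ form a basis of $U(\mathfrak{sl}_2)_{R'}$. On $e_p^*\cdots|m\rangle$ such a monomial gives $0$ if $a>0$, and $(-j)^bm^d$ if $a=0$. So for $Z\in U(\mathfrak{sl}_2)_{R'}\otimes U(Vir)$, $e_p^*Z|m\rangle=\bar Z(j,m)\,e_p^*|m\rangle$ with $\bar Z\in R'[j,m]\otimes U(Vir)$ independent of $p$. Also $e_p^*|m\rangle\ne0$, since eigenvectors of $H$ have nonzero $e_p$-component (proof of Lemma 7). Hence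
$$\Phi|\Lambda\rangle=\mathrm{const}\cdot x^{(2r+1)j}\sum_kx^k\bar G_k(j,m)\,g_m,\qquad\bar G_0=1,\quad\mathrm{const}\ne0 .$$
Comparing with (ii): $b=-(2r+1)j$ and $w_0\propto|\Lambda\rangle$; normalize $w_0=|\Lambda\rangle$, $\mathrm{const}=1$.

**Step 6: read off the data.** $\theta g_m=\mathfrak d(m)g_m$ gives, order by order, using that $\mathfrak d_k$ is scalar for $k\le2r-1$,
$$-\tfrac{2r-1-k}2\beta_{2r-1-k}=\mathfrak d_k(m,j)\ (1\le k\le2r-2),\qquad\alpha-\tfrac{(2r+1)j}2=\mathfrak d_{2r-1}(m,j),\qquad\tfrac i2w_i=\sum_{l=1}^i\mathfrak d_{2r-1+l}(m,j)\,w_{i-l}\ (i\ge1).\tag{10}$$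
So $\alpha,\beta_k\in R'[j,m]$ and $w_i\in R'[j,m]\,U(Vir)|\Lambda\rangle$. Since $\pi(X|\Lambda\rangle)$ is polynomial in $c$ and $\Lambda$ for every $X\in U(Vir)$ (sort $X$), $c_\emptyset^{(n)}=\pi\big(\sum_k\bar G_kw_{n-k}\big)\in R'[j,m]$. $\square$

## 8. From $(j,m)$ to $(\Delta,\beta_{2r-1})$ and from $(p,1)$ to $(p,q)$

Two density facts will be used.

(D) Let $a\ne0$. If $G(j,Y)\in\mathbb C[j,Y]$ vanishes at $Y=am$ for all $j\in\frac12\mathbb Z_{\ge0}$, $m\in\{-j,\dots,j\}$, then $G=0$. Indeed if $2j+1>\deg_YG$, all $Y$-coefficients of $G$ vanish at $j$; hence they vanish at infinitely many $j$.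

(D′) Fix $t\ne0$ and $\Lambda$. Two polynomials in $(\Delta,\beta)$ which agree at $(\Delta_{p,1},\beta)$ for the $p$ distinct values $\beta=\beta^{p,1}_{k,0}$, with $p$ in any infinite set, coincide. The same argument applies: the values $\Delta_{p,1}=tj(j+1)-j$ are infinitely many, and the number $p$ of $\beta$'s is unbounded.

Write $\beta=\beta_{2r-1}$.

**Step 1: remove the square roots.** The goal is coefficients in $R$ instead of $R'$. Substitute $m=-\frac{(2r-1)\beta}{4s\rho}$: $\hat Y(j,m)=\tilde Y(j,\beta)$ with $\tilde Y\in R'[j,\beta]$. The singular operator with given $(p,\beta)$ does not depend on the signs of $s,\rho$. By (D), at each numerical $s,\rho,\Lambda$, with $a=-\frac4{2r-1}s\rho$, the polynomial $\tilde Y$ is invariant under $s\to-s$ and under $\rho\to-\rho$. So only even powers of $s$ and of $\rho$ occur, and $\tilde Y\in R[j,\beta]$.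

**Step 2: from $j$ to $\Delta$, by a reflection.** $\Delta_{p,1}$ is quadratic in $j$, so we need the symmetry $j\to\frac1t-1-j$, which preserves $tj(j+1)-j$. For general $t$ the reflected $j$ is not a half-integer $\ge0$, so Proposition 10 cannot be applied to it; at $t=1/N$ it can.

Fix $j,m$, $p=2j+1$, numerical $\Lambda$ and $\rho$. For $N>p$, $t=1/N$, $s=N^{-1/2}$, Lemma 6 with $q=1$ gives $\Delta_{2N-p,1}=\Delta_{p,1}$ and $\chi_{2N-p,1}=P_{N-p,2}\,\chi_{p,1}$. By Lemma 2(b), $\Phi(\chi_{2N-p,1},z)=P_{N-p,2}\cdot\Phi(\chi_{p,1},z)$. So the singular $(p,1)$ operator with $\beta=-\frac4{2r-1}s\rho m$ is also a singular $(2N-p,1)$ operator. Its spin is $N-1-j=\frac1t-1-j$, and the same $m$ is admissible, as $|m|\le j<N-1-j$ and $m\equiv-j$ mod $1$. Proposition 10 applied to both gives $\tilde Y(j,\beta)=\tilde Y(\frac1t-1-j,\beta)$ at $s=N^{-1/2}$ for all $N>p$. Both sides are Laurent polynomials in $s$, so this holds for all $s$. By (D), for each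 numerical $s,\rho,\Lambda$, $\tilde Y(j,\beta)=\tilde Y(\frac1t-1-j,\beta)$ as polynomials. Hence $\tilde Y$ is even in $j-\frac12(\frac1t-1)$, and since
$$\Delta_{p,1}=t\Big[\left(j-\tfrac12\left(\tfrac1t-1\right)\right)^2-\tfrac14\left(\tfrac1t-1\right)^2\Big],$$
there is $Q_Y\in R[\Delta,\beta]$ such that for all $t\ne0$ every singular $(p,1)$ operator has
$$Y=Q_Y(\Delta_{p,1},\beta;t).\tag{11}$$

**Step 3: all $(p,q)$.** We claim: *if $t$ is $(p,q)$-nonresonant, the singular operator with $\beta=\beta^{p,q}_{k,l}$ has $Y=Q_Y(\Delta_{p,q},\beta^{p,q}_{k,l};t)$.* Fix $\Lambda,\rho$. By Proposition 9 with $\xi=-\frac{2r-1}2\beta^{p,q}_{k,l}$, a Laurent polynomial in $s$ by Lemma 7, the difference of the two sides is a rational function of $s$, regular wherever $t=s^2$ is $(p,q)$-nonresonant. At $s=N^{-1/2}$ with $N>p$, $t$ is nonresonant. By Lemmas 6 and 2(b) the operator is a singular $(p'',1)$ operator, $p''=(q+1)N-p$, with $\Delta_{p'',1}=\Delta_{p,q}$.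 So the difference vanishes by (11). Infinitely many zeros force it to be $0$.

**Step 4: from $t$ to $c$.** We show that the coefficients of $Q_Y$ are invariant under $t\to1/t$. The central charge $c$ is invariant, and $\Delta_{p,1}(t)=\Delta_{1,p}(1/t)$. By Lemma 3, $\chi_{p,1}$ at $t$ equals $\chi_{1,p}$ at $1/t$: same module, same level, same normalization. So the singular $(p,1)$ operators at $t$ are the singular $(1,p)$ operators at $1/t$. Every $1/t$ is $(1,p)$-nonresonant, so (11) and Step 3 give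
$$Q_Y(\Delta_{p,1}(t),\beta;t)=Q_Y(\Delta_{p,1}(t),\beta;1/t)$$
for all $p$ and the $p$ distinct values of $\beta$. By (D′) the two polynomials in $(\Delta,\beta)$ coincide for each $t$. Thus the coefficients of $Q_Y$ are polynomials in $t+\frac1t=\frac{13-c}6$, and
$$Q_Y\in\mathbb Q[c,\Delta,\beta_{2r-1},\Lambda_r,\dots,\Lambda_{2r-1},\Lambda_{2r-1}^{-1}].$$

**Step 5: existence in Theorem A.** Let $\Phi^{\Delta,\beta_{2r-1}}_{\Lambda,\Lambda}$ be the operator of Lemma 1 with $\alpha=Q_\alpha$, $\beta_k=Q_{\beta_k}$, $c_\phi^{(n)}=Q_{c_\emptyset^{(n)}}$. By Lemma 1 all $c_\lambda^{(m)}$ are polynomials, with rational coefficients, in $c,\Delta,\beta_{2r-1},\Lambda_r,\dots,\Lambda_{2r-1},\Lambda_{2r-1}^{-1}$. An operator is determined by its $\Delta,\alpha,\beta,c_\phi$. So by Step 3 the family specializes to the singular operators as required for every $(p,q)$-nonresonant $t$, hence for generic $t$ and all $p,q,i$.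

**Step 6: uniqueness.** Fix $\Lambda$ and a value of $t$ for which a competing operator, with data polynomial in $(\Delta,\beta_{2r-1})$, has the specialization property at $(p,1)$ for infinitely many $p$. For these $p$ and the $p$ distinct $\beta$'s both operators equal the same singular operator. So each of their data, including all $c^{(m)}_\lambda$, agree there, and by (D′) they agree as polynomials in $(\Delta,\beta_{2r-1})$. This is Theorem B(4). In Theorem A this applies to all generic $t$, hence to infinitely many values of $c$, and to all $\Lambda$; so the data agree as polynomials in all variables. This proves Theorem A. $\blacksquare$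

## 9. All nonzero $t$, and the explicit exponents

*Proof of Theorem B(3).* Fix $p,q,k,l$ and numerical $\Lambda,\rho$. By Lemma 8 the coefficients in the $x$-expansion of $\pi\big(\Phi^{\Delta_{p,q},\beta^{p,q}_{k,l}}_{\Lambda,\Lambda}(\chi_{p,q},z)|\Lambda\rangle\big)$, with $E$ factored out, are Laurent polynomials in $s$. They vanish for all $(p,q)$-nonresonant $t$ by Step 3 of Section 8, hence identically; Lemma 2(d) shows that the operator is singular for every $t\ne0$. The converse is Proposition 9 with Step 3 of Section 8. $\square$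

*Proof of Theorem B(2).* Rationality was shown in Steps 4 and 5 of Section 8. By (D′) it suffices to verify the formulas at the points $(\Delta_{p,1},\beta)$, i.e. to compute $\mathfrak d_k(m,j)$ for $k\le2r-1$.

**Step 1: any diagonalization will do.** The derivation of (10) used only $G_k\in U(\mathfrak{sl}_2)_{R'}\otimes U(Vir)$, $\mathfrak d_k\in U_0\otimes U(Vir)$ and the absence of modes in $\mathfrak d_k$ for $k\le2r-1$. So we may choose a convenient $G$.

**Step 2: the system modulo $x^{2r}$.** The exponents below $2r$ in (7) are: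

- $x^{4r-2-2k}$, from the $\Lambda_k$ terms with $n=2$, $r\le k\le2r-1$, coefficient $-y\Lambda_k=t\Lambda_kJ_+$;
- $x^{2r-1}$ from $\kappa J_0$; from $n=2$ in $\mathcal C$, where $\mathcal C\equiv1-(r+1)x^{2r-1}y$; and from the $\Lambda_k$ term with $n=3$, $k=2r-1$, where $\gamma_{3,2r-1}=-(2r+1)$.

The other terms have exponent $\ge4r-2\ge2r$ ($X_i$ terms, $n\ge4$ in the $\Lambda_k$ terms, $n\ge3$ in $\mathcal C$), or $\ge2r+1$ ($n=3$, $k\le2r-2$), or $\ge2r$ (modes). So modulo $x^{2r}$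
$$\mathfrak B\equiv J_-+t\,\mathsf q(x)J_++x^{2r-1}\mathfrak B',\qquad\mathsf q=\sum_{k=r}^{2r-1}\Lambda_kx^{2(2r-1-k)},$$
$$\mathfrak B'=(r+1)yH+(2r+1)\Lambda_{2r-1}y^2+\left(r+\tfrac12\right)J_0=-(r+1)tJ_+J_-+rt\,\omega^2J_+^2+\left(r+\tfrac12\right)J_0,$$
where $(r+1)yH=-(r+1)tJ_+J_--(r+1)t\omega^2J_+^2$ and $\Lambda_{2r-1}y^2=t\omega^2J_+^2$ were used.

**Step 3: diagonalize modulo $x^{2r}$.** Let $K=\exp\big(\frac12\log(\mathsf q/\Lambda_{2r-1})\,J_0\big)=1+O(x^2)$. Since $a^{-J_0}J_\mp a^{J_0}=a^{\pm1}J_\mp$, conjugation $K^{-1}(\cdot)K$ turns $J_-+t\mathsf qJ_+$ into $(\mathsf q/\Lambda_{2r-1})^{1/2}H$. It does not change $x^{2r-1}\mathfrak B'$ modulo $x^{2r}$, and $[\theta,K]=O(x^{2r+1})$. A further factor $1+x^{2r-1}G'$ with $G'=-\sum_{l\ne0}(\mathfrak B')_l/(2\omega l)$ removes the nonzero-weight part at order $2r-1$; its commutator with $\theta$ has order $4r-2\ge2r$. Higher orders are treated as in Step 3 of Section 7. Hence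
$$\mathfrak d\equiv(\mathsf q/\Lambda_{2r-1})^{1/2}\,2\omega h+x^{2r-1}(\mathfrak B')_0\pmod{x^{2r}}.$$

**Step 4: the $\beta_k$.** The first term is even in $x$, and with $\eta=x^2$ it involves $\mathsf q/\Lambda_{2r-1}=1+\sum_{l=1}^{r-1}\frac{\Lambda_{2r-1-l}}{\Lambda_{2r-1}}\eta^l$. With $2\omega m=-\frac{2r-1}2\beta_{2r-1}$, (10) at $k=2i\leq 2r-2$ gives
$$-\tfrac{2r-1-2i}2\beta_{2r-1-2i}=-\tfrac{2r-1}2\beta_{2r-1}\,[\eta^i]\Big(1+\sum_{l=1}^{r-1}\tfrac{\Lambda_{2r-1-l}}{\Lambda_{2r-1}}\eta^l\Big)^{1/2},$$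
the stated formula, and at odd $k\le2r-3$ it gives $\beta_{2r-2}=\beta_{2r-4}=\dots=0$.

**Step 5: $\alpha$.** By (9), $S=8\omega^2(h^2-C)$. With $J_0=\frac{\epsilon_+-\epsilon_-}{4\omega}$ and $\omega^2J_+=\omega h-\frac14(\epsilon_++\epsilon_-)$,
$$(J_0)_0=0,\qquad(J_0^2)_0=-\tfrac S{16\omega^2}=\tfrac{C-h^2}2,\qquad(J_+J_-)_0=(C-J_0^2+J_0)_0=\tfrac{C+h^2}2,\qquad(\omega^2J_+^2)_0=h^2+\tfrac S{16\omega^2}=\tfrac{3h^2-C}2 .$$
So
$$\mathfrak d_{2r-1}=-(r+1)t\,\tfrac{C+h^2}2+rt\,\tfrac{3h^2-C}2=-\tfrac{2r+1}2tC+\tfrac{2r-1}2th^2,$$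
and by (10), with $m^2=\frac{(2r-1)^2\beta_{2r-1}^2}{16\,t\Lambda_{2r-1}}$,
$$\alpha=\tfrac{(2r+1)j}2+\mathfrak d_{2r-1}(m,j)=-\tfrac{2r+1}2\big(tj(j+1)-j\big)+\tfrac{2r-1}2tm^2=-\tfrac{2r+1}2\Delta_{p,1}+\tfrac{(2r-1)^3}{32}\tfrac{\beta_{2r-1}^2}{\Lambda_{2r-1}}.\qquad\blacksquare$$

For $r=1$ this is the formula fitted to three points in Section 1: at $j=\frac12$, $m=\pm\frac12$ it reads $-\frac32\left(\frac{3t}4-\frac12\right)+\frac t8=\frac34-t$.
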